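# Quadratic running time in the $K_5$-bootstrap process

## 1. A subquadratic guess, tested on triangles and on short chains

Start from a graph on $n$ vertices. In each round add, all at once, every missing edge that would complete a $K_5$. How many rounds can pass before nothing changes? The answer one would first guess is: fewer than quadratically many, that is, $o(n^2)$. We first make the question precise, then see why the guess is tempting, and then try it by hand.

**Definition.** For an $n$-vertex graph $G$, the *$K_r$-bootstrap process* on $G$ is the sequence $G_0=G,G_1,G_2,\dots$ in which $G_{t+1}$ arises from $G_t$ by adding every non-edge $e$ of $G_t$ such that $G_t+e$ contains a copy of $K_r$ using $e$. We then say that $e$ *completes* a $K_r$. Let $\tau_{K_r}(G)$ be the least $t$ with $G_t=G_{t+1}$, and let $M_{K_r}(n)$ be the maximum of $\tau_{K_r}(G)$ over all $n$-vertex graphs $G$.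

Once $G_t=G_{t+1}$, the process is frozen. Each of the steps $1,\dots,\tau_{K_r}(G)$ adds at least one edge, so $M_{K_r}(n)\le\binom n2$ trivially. The question, taken from the dissertation "Graph Bootstrap Percolation And Additive Combinatorial Constructions", is whether $M_{K_5}(n)=o(n^2)$.

Two facts surround the question. Balogh, Kronenberg, Pokrovskiy and Szabó proved that $M_{K_r}(n)\ge n^2/2500$ for every $r\ge 6$ and large enough $n$. They also proved $M_{K_5}(n)\ge n\,r_3(n)/1200$, where $r_3(n)$ is the size of a largest subset of $\{1,\dots,n\}$ without a three-term arithmetic progression. (For example $r_3(5)=4$, by the set $\{1,2,4,5\}$.) In particular $M_{K_5}(n)\ge n^{2-O(1/\sqrt{\log n})}$. By Roth's theorem $r_3(n)=o(n)$, so this lower bound stays below quadratic, and one may suspect that the loss is genuine.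

**The case $K_3$.** A non-edge $xy$ completes a triangle exactly when $x,y$ have distance $2$. So distances in $G_{t+1}$ are the distances of $G_t$, halved and rounded up, and $xy\in G_t$ if and only if $1\le \mathrm{dist}_{G_0}(x,y)\le 2^t$. If $D\ge 1$ is the largest finite distance in $G_0$, then $\tau_{K_3}(G_0)=\lceil\log_2D\rceil$. A path is the extreme case, so $M_{K_3}(n)=\lceil\log_2(n-1)\rceil$ for $n\ge2$. New edges help to make newer edges, and the process accelerates. This supports the guess.

**Two overlapping $K_5$'s.** Take the vertices $1,\dots,6$ and all pairs except $23$, $56$, $16$. In step 1 the edge $23$ completes $\{1,2,3,4,5\}$. The pair $56$ is not added: a $5$-set containing $5,6$ either contains $1$, and $16$ is missing, or is $\{2,3,4,5,6\}$, and $23$ is missing. The pair $16$ is not added either: a $5$-set containing $1,6$ either contains $5$, and $56$ is missing, or is $\{1,2,3,4,6\}$, and $23$ is missing. In step 2 both $56$ (by $\{2,3,4,5,6\}$) and $16$ (by $\{1,2,3,4,6\}$) are added. So $\tau_{K_5}=2$. We planned a chain $23$, then $56$; the edge $16$ came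 uninvited, because the two $5$-sets overlap a lot.

**A linear chain.** To avoid uninvited edges, overlap as little as possible. Let $e_0,\dots,e_L$ be pairwise disjoint pairs of vertices, let $h_1,\dots,h_L$ be further vertices, and put $K^i=e_{i-1}\cup\{h_i\}\cup e_i$. Let $G_0$ consist of $e_0$ and, for every $i$, all pairs inside $K^i$ other than $e_{i-1}$ and $e_i$. Let $G^*$ be the union of all the cliques on $K^1,\dots,K^L$.

Every clique $Q$ of $G^*$ lies in one $K^i$. Indeed, choose $y\in Q$ whose first set $K^i$ (smallest index) is as late as possible. Any other $x\in Q$ shares $K^i$ or $K^{i+1}$ with $y$. If $x\in K^{i+1}$, then since the first set of $x$ has index at most $i$, we get $x\in e_i\subset K^i$. So $Q\subset K^i$.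

If a non-edge $xx'$ of $G^*$ completed a $K_5$ on $T\cup\{x,x'\}$, then the two $K_4$'s $T\cup\{x\}$, $T\cup\{x'\}$ would lie in sets $K^i,K^j$ that share the three vertices of $T$. Different sets share at most two vertices, so $i=j$ and $xx'$ is an edge of $G^*$, a contradiction. Hence the process stays inside $G^*$, and every $K_5$ ever completed is one of the $K^i$. As $e_i$ lies only in $K^i$ and $K^{i+1}$, it can be added only after $e_{i-1}$ or $e_{i+1}$. It follows by induction that $e_i$ is added exactly at step $i$, so $\tau_{K_5}(G_0)=L$. There are $2+3L$ vertices.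

So linear running time is easy. We shall see that the guess of a subquadratic answer is wrong.

**Theorem 1.** There is $m_0$ such that $M_{K_5}(m)\ge10^{-14}m^2$ for all $m\ge m_0$.

**Theorem 2.** For every fixed $r\ge5$ and $n\ge r$, $M_{K_r}(n)\ge M_{K_5}(n-r+5)$. Hence $M_{K_r}(n)=\Theta(n^2)$ for every fixed $r\ge5$.

In particular $M_{K_5}(n)=\Theta(n^2)$, so $M_{K_5}(n)\ne o(n^2)$.

## 2. Many chains on few vertices, and accidental triangles

The linear chain spends three new vertices per step. To get $\Omega(n^2)$ steps, vertices must be reused. Here is a natural layout. Take five vertex classes $V_1,\dots,V_5$ of size $O(n)$. Fix $a\in V_1$ and a path $y_0,y_1,\dots,y_\ell$ that alternates between $V_2$ and $V_3$, and let the edges to be added be $ay_0,ay_1,\dots,ay_\ell$. The $5$-set that carries $ay_{h}$ to $ay_{h+1}$ is $\{a,b,c,v,w\}$ with $\{b,c\}=\{y_h,y_{h+1}\}$, $b\in V_2$, $c\in V_3$, and with helpers $v\in V_4$, $w\in V_5$. If $\Omega(n)$ vertices $a$ each have a path of length $\Omega(n)$, and the chains for different $a$ are joined one after another by short connectors,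 there are $\Omega(n^2)$ steps. The helpers $v,w$ cannot be private, since there are only $O(n)$ of them for $\Omega(n^2)$ triples $(a,b,c)$.

Let $P$ be the set of triples $(a,b,c)$ used. The sensible first plan is to copy the linear chain: arrange that the only triangles on $V_1\cup V_2\cup V_3$ are the planned ones. Then nothing uninvited can start. This plan meets an obstacle as soon as the pairs are not heavily reused.

**Remark (removal lemma).** Let $|V_1|,|V_2|,|V_3|\le Cn$ with $C$ fixed, and let $J$ be the graph formed by the pairs $ab,ac,bc$ with $(a,b,c)\in P$. Suppose that each such pair lies in at most two triples of $P$, and that every triangle of $J$ is a triple of $P$. Then $|P|=o(n^2)$. Indeed, $J$ has $|P|\le2C^2n^2=o(n^3)$ triangles. By the triangle removal lemma one can delete $o(n^2)$ edges and destroy all of them. Each deleted edge destroys at most two triangles, so $|P|=o(n^2)$.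

The condition on the pairs $bc$ is really used. If all $a\in V_1$ run along one and the same path, then the triangles of $J$ are exactly the triples of $P$, and $|P|$ can be $\Omega(n^2)$; the remark says nothing about such designs. In the construction below, however, each pair $ab$ or $ac$ lies in at most two triples of $P$, each pair $bc$ lies in exactly one, and $|P|=\Omega(n^2)$. So in that construction there must be accidental triangles, and asking for rigid triangles would be asking for too much.

What do we need to control instead? A non-edge $xx'$ completes a $K_5$ on $T\cup\{x,x'\}$ exactly when $T\cup\{x\}$ and $T\cup\{x'\}$ are $K_4$'s. So accidental triangles are harmless if the $K_4$'s are under control. The plan is therefore: *let triangles be what they are, and force every $K_4$ to be algebraically exact.*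

## 3. From inner products of pairs to exact relations

Let the vertices be integer vectors in $\mathbb Z^d$, and let the helpers be $v=a+b+c$ and $w=a+2b-c$. In coordinates with respect to $(a,b,c)$ the five vertices are
$$r_1=(1,0,0),\quad r_2=(0,1,0),\quad r_3=(0,0,1),\quad r_4=(1,1,1),\quad r_5=(1,2,-1).$$
The linear relations among $r_1,\dots,r_5$ form a space of dimension $5-3=2$. For each $4$-set of indices there is a relation supported on it:
$$\begin{gathered}r_1+r_2+r_3-r_4=0,\qquad r_1+2r_2-r_3-r_5=0,\qquad 2r_1+3r_2-r_4-r_5=0,\\ r_1+3r_3-2r_4+r_5=0,\qquad r_2-2r_3+r_4-r_5=0.\end{gathered}\tag{1}$$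
(Check the fourth: the coordinates are $1-2+1$, $-2+2$, $3-2-1$.) In each relation all four coefficients are nonzero, and their absolute values sum to $4,5,7,7,5$, so to at most $7$. Two relations for different $4$-sets have different supports, hence are independent, hence span all the relations. From now on, *the relation for $I$* means the one in (1) supported on the $4$-set $I$.

Why should a $K_4$ whose edges come from six different $5$-sets satisfy a relation? Suppose first that in every planned triple the vectors $a,b,c$ are exactly orthogonal with the same squared norm $N$. Then in every planned $5$-set the inner product of the vertex in $V_i$ and the vertex in $V_j$ is $(r_i\cdot r_j)N$. It depends only on the classes, and so it can be read off from a single edge, whichever $5$-set the edge came from. For a $K_4$ on $a,b,c,v$ this gives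
$$|a+b+c-v|^2=3N+3N-2\cdot 3N=0 ,$$
so $v=a+b+c$, although no planned $5$-set was assumed to contain all four vertices.

Random vectors in a box are almost orthogonal, with errors of order $\sqrt d$, while $N$ has order $d$. The computation then gives $|e|^2=O(\sqrt d)$ for $e=a+b+c-v$, and here concentration alone stops: a nonzero integer vector can have squared length $1$. To close the gap we put all the vectors into fixed cosets of a linear code, so that $e$ must satisfy $Ae\equiv0$ for a suitable matrix $A$ that no short nonzero integer vector satisfies.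

**The code property.** Let $q$ be a prime with $q\ge d$, let $R\le d$, and let $A$ be an $R\times d$ Vandermonde matrix over $\mathbb F_q$ with distinct nodes. Any $R$ columns of $A$ are linearly independent. Congruences are modulo $q$. Then
$$e\in\mathbb Z^d,\quad |e|^2\le R,\quad Ae\equiv0\quad\Longrightarrow\quad e=0.\tag{2}$$
Indeed, at most $R$ coordinates of $e$ are nonzero, and each has absolute value at most $\sqrt R<q$, so it is nonzero modulo $q$. Independence of the corresponding columns gives $e=0$.

For example, let $d=q=3$, $R=2$, with rows $(1,1,1)$ and $(0,1,2)$. The vector $e=(1,1,1)$ satisfies $Ae=(3,3)\equiv0$, but $|e|^2=3>R$. The vector $(1,-1,0)$ has squared length $2$, and $Ae=(0,-1)\not\equiv0$.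

We shall need $R$ of order $\sqrt d$ only. A coset of the code then has density about $q^{-R}=e^{-O(\sqrt d\log d)}$, while our sets have sizes exponential in $d$. So the code costs almost nothing.

## 4. Parameters and the choice of cosets

**Constants.** Put $\sigma^2=20\cdot21/3=140$, $\varepsilon=\frac1{10}$, $\delta=10^{-4}$, $\lambda=1000$, $\varepsilon_0=10^{-20}$. Let $\kappa>0$ be defined by $3\cdot20^4/\kappa^2=\varepsilon_0$. Put $\varepsilon_1=\sqrt{10\varepsilon_0}$ and $\varepsilon_2=10^{-9}$; then $2\varepsilon_1+10\varepsilon_0\le\varepsilon_2$. Finally $\theta=3\varepsilon_2/\delta=3\cdot10^{-5}$.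

The dimension $d$ is large, and $o(1)$ refers to $d\to\infty$; statements about $d$ are claimed for all large $d$. Put
$$B=\{-20,\dots,20\}^d,\quad N_0=|B|=41^d,\quad n=30^d,\quad n_1=\lfloor n/10^8\rfloor,\quad s=\lceil\varepsilon n\rceil,\quad R=\lceil3136\,\kappa\sqrt d\,\rceil\le d.$$
Let $q$ be a prime with $d\le q\le2d$, and let $A$ be as in Section 3.

**Definition.** A pair $(x,y)\in B^2$ is *typical* if $\big||x|^2-\sigma^2d\big|$, $\big||y|^2-\sigma^2d\big|$ and $|\langle x,y\rangle|$ are all at most $\kappa\sqrt d$.

For example, $(x,x)$ is not typical once $\sigma^2d>2\kappa\sqrt d$, since $\langle x,x\rangle=|x|^2$ cannot be close both to $\sigma^2d$ and to $0$. A random pair is typical: let $x,y\in B$ be independent and uniform. Coordinates have mean $0$ and variance $20\cdot21/3=\sigma^2$. So $E|x|^2=\sigma^2d$, $\mathrm{Var}|x|^2=d\,\mathrm{Var}(x_1^2)\le20^4d$, $E\langle x,y\rangle=0$, and $\mathrm{Var}\langle x,y\rangle=\sigma^4d\le20^4d$. By Chebyshev, $(x,y)$ fails to be typical with probability at most $3\cdot20^4/\kappa^2=\varepsilon_0$.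

**Step 1 (cosets $X_1,X_2,X_3$).** We want three large cosets of the code inside $B$ between which almost all pairs are typical. Pick $x^{(1)},x^{(2)},x^{(3)}\in B$ independently and uniformly, and put $t_i=Ax^{(i)}$ mod $q$, $X_i=\{x\in B:Ax\equiv t_i\}$, $N_i=|X_i|$.

A fibre is thus picked with probability proportional to its size, so a uniform element of the random set $X_i$ is uniform in $B$, independently for different $i$. Hence for $i\ne j$ the expected fraction of non-typical pairs in $X_i\times X_j$ is at most $\varepsilon_0$, and by Markov this fraction exceeds $10\varepsilon_0$ with probability at most $\frac1{10}$. Also there are at most $q^R$ fibres, so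
$$\Pr\big[N_i<N_0/(10q^R)\big]\le q^R\cdot\frac1{10q^R}=\frac1{10}.$$
The six failure probabilities (three pairs, three sizes) sum to at most $\frac6{10}$. So we can fix $t_1,t_2,t_3$ such that for $(i,j)=(1,2),(1,3),(2,3)$ the fraction of non-typical pairs in $X_i\times X_j$ is at most $10\varepsilon_0$, and such that
$$\frac{N_0}{10(2d)^R}\le N_i\le N_0,\qquad (2d)^R=e^{O(\sqrt d\log d)}.\tag{3}$$

**Step 2 (the set $V_1$).** We want $n_1$ vertices $a$ for which almost every pair $(b,c)$ is usable. Call $a\in X_1$ *good* if $(a,b)$ is non-typical for at most $\varepsilon_1N_2$ of the $b\in X_2$, and $(a,c)$ is non-typical for at most $\varepsilon_1N_3$ of the $c\in X_3$. By Markov, all but a fraction $2\cdot10\varepsilon_0/\varepsilon_1=2\varepsilon_1$ of $X_1$ is good. By (3), $N_1/2\ge n_1$, so we may fix a set $V_1$ of $n_1$ good elements. For $a\in V_1$ let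
$$\Pi_a=\{(b,c)\in X_2\times X_3:\ (a,b),(a,c),(b,c)\text{ are typical}\}.$$
At most $(2\varepsilon_1+10\varepsilon_0)N_2N_3\le\varepsilon_2N_2N_3$ pairs of $X_2\times X_3$ are not in $\Pi_a$.

**Step 3 (random sets).** Now we thin everything to size $O(n)$. Let
$$W_4=\{v\in[-60,60]^d\cap\mathbb Z^d:\ Av\equiv t_1+t_2+t_3\},\qquad W_5=\{w\in[-80,80]^d\cap\mathbb Z^d:\ Aw\equiv t_1+2t_2-t_3\}.$$
If $a\in X_1,b\in X_2,c\in X_3$, then $a+b+c\in W_4$ and $a+2b-c\in W_5$. Choose independently, each element independently, random subsets
$$V_2\subset X_2,\ V_3\subset X_3,\ V_4\subset W_4,\ V_5\subset W_5$$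
with inclusion probabilities
$$p_2=\frac n{N_2},\quad p_3=\frac n{N_3},\quad p_4=\Big(\frac{30}{121}\Big)^d,\quad p_5=\lambda\Big(\frac{121}{900}\Big)^d .$$
All are at most $1$ for large $d$. Put $p=p_4p_5=\lambda/n$. The sets $V_1,\dots,V_5$ are regarded as disjoint vertex sets, even if some vector occurs in two of them.

We have $E|V_2|=E|V_3|=n$, $E|V_4|\le121^dp_4=n$, and $E|V_5|\le161^dp_5=\lambda(121\cdot161/900)^d\le\lambda\,21.7^d\le n$. Variances are at most means, so by Chebyshev, with probability $1-o(1)$,
$$0.9n\le|V_2|,|V_3|\le1.1n,\qquad|V_4|,|V_5|\le2n.\tag{4}$$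

Why these numbers? With $n=\rho^d$, the choices $|V_4|\approx n$ and $p_4p_5=\lambda/n$ force $|V_5|$ to be about $(121\cdot161/\rho^2)^d$ up to the factor $\lambda$. This is at most $\rho^d$ (ignoring $\lambda$) when $\rho^3\ge19481$; $\rho=27$ is enough, as $27^3=19683$. On the other hand, we shall need $pN_0=\lambda(41/\rho)^d$ to be exponentially large, so $\rho<41$. The value $\rho=30$ satisfies both. With the box $\{-1,0,1\}^d$ the same balance would ask for $\rho^3\ge7\cdot9=63$ and $\rho<3$, which is impossible. That is why the box is wide.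

**Step 4 (isolated triples).** We want each pair $bc$ of a chain to determine its $a$. Let
$$\mathcal H=\{(a,b,c)\in V_1\times V_2\times V_3:\ a+b+c\in V_4,\ a+2b-c\in V_5\},$$
and for $(a,b,c)\in\mathcal H$ let $H(a,b,c)=\{a,b,c,v,w\}$ with $v=a+b+c\in V_4$ and $w=a+2b-c\in V_5$. Call $(a,b,c)\in\mathcal H$ *isolated* if $(a',b,c)\notin\mathcal H$ for all $a'\ne a$. (In dimension one, ignoring the code: if $a=0$, $a'=1$, $b=c=0$ and both $V_4,V_5$ contain $0$ and $1$, then $(0,0,0)$ and $(1,0,0)$ are both in $\mathcal H$, and neither is isolated.) Put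
$$F_a=\{b\in V_2:\ (a,b,c)\in\mathcal H\text{ is not isolated for some }c\}.$$

For $a\ne a'$ we have $a+b+c\ne a'+b+c$ and $a+2b-c\ne a'+2b-c$. So $(a,b,c)$ and $(a',b,c)$ are both in $\mathcal H$ with probability $p_2p_3p_4^2p_5^2$, and the expected number of non-isolated members of $\mathcal H$ is at most
$$n_1^2\,N_2N_3\,p_2p_3\,p_4^2p_5^2=n_1^2n^2p^2=\lambda^2n_1^2\le0.01\,n_1n ,$$
because $\lambda^2=10^6$ and $n_1\le n/10^8$. By Markov, with probability at least $\frac12$ the number is at most $0.02\,n_1n$, and then
$$|F_a|\le0.1n\quad\text{for at least }0.8n_1\text{ elements }a\in V_1.\tag{5}$$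
Otherwise more than $0.2n_1$ elements $a$ would each contribute more than $0.1n$ non-isolated triples.

## 5. Expansion between $V_2$ and $V_3$ for every $a$

For $a\in V_1$ let
$$\Gamma_a=\{(b,c)\in\Pi_a:\ a+b+c\in V_4,\ a+2b-c\in V_5\},$$
a bipartite graph between $X_2$ and $X_3$ that depends only on $V_4,V_5$. Each pair of $\Pi_a$ is in it with probability $p=\lambda/n$, so between $V_2$ and $V_3$ it looks like a sparse random graph of average degree about $\lambda$. We want the following.

**Lemma 1.** With probability $1-o(1)$, for all $a\in V_1$ the following property holds. $(\mathcal P_a)$: any $S\subset V_2$, $U\subset V_3$ with $|S|,|U|\ge s$ have a $\Gamma_a$-edge between them.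

We use three tools. First, matrix Bernstein (Tropp, *Found. Comput. Math.* 12 (2012), Thm 1.6): if $Z_k$ are independent mean-zero random $D_1\times D_2$ matrices with $\|Z_k\|\le1$ almost surely, and $\varsigma^2=\max\big(\|\sum EZ_kZ_k^T\|,\|\sum EZ_k^TZ_k\|\big)$, then
$$\Pr\Big[\big\|\textstyle\sum Z_k\big\|\ge t\Big]\le(D_1+D_2)\exp\Big(\frac{-t^2/2}{\varsigma^2+t/3}\Big)\qquad(t\ge0).\tag{6}$$
Here $\|\cdot\|$ is the operator norm. The bound stays valid if $\varsigma^2$ is replaced by an upper bound. Second, Chernoff: a sum of independent indicators with mean at most $m$ exceeds $2m$ with probability at most $e^{-m/3}$. Third, a 0/1-matrix with at most one $1$ in each row and column has norm at most $1$, and $|1_Y^TD1_Z|\le\|D\|\sqrt{|Y||Z|}$ for any matrix $D$ and index sets $Y,Z$.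

**Proof of Lemma 1.** We identify bipartite graphs between $X_2$ and $X_3$ with 0/1-matrices, so $\Pi_a$ and $\Gamma_a$ are matrices.

**Step 1 (discrepancy on the large sets).** The aim is to show that $\Gamma_a$ is close to $p\,\Pi_a$ in norm. The entries of $\Gamma_a$ are not independent, since many pairs share the same $v$ or the same $w$. So we expose $V_5$ first and then $V_4$.

Fix $a$. Let $\xi_v,\eta_w$ be the indicators of $v\in V_4$, $w\in V_5$. Let $Q$ be the matrix with $Q_{bc}=1_{\Pi_a}(b,c)\,\eta_{a+2b-c}$. Then
$$Q-p_5\Pi_a=\sum_{w\in W_5}(\eta_w-p_5)Q_w,$$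
where $Q_w$ is the indicator of $\{(b,c)\in\Pi_a:a+2b-c=w\}$. Given $w$, either of $b,c$ determines the other, so $Q_w$ has at most one $1$ per row and column, and each summand has norm at most $1$. The matrices $\sum_wQ_wQ_w^T$ and $\sum_wQ_w^TQ_w$ are diagonal, and their entries are the row and column sums of $\Pi_a$, at most $N_0$. Since $E(\eta_w-p_5)^2\le p_5$, we may take $p_5N_0$ as the bound for $\varsigma^2$. Now $p_5N_0=\lambda(121\cdot41/900)^d\ge5^d$, so $t=d\sqrt{p_5N_0}$ satisfies $t\le p_5N_0$, and the exponent in (6) has absolute value at least $\frac{d^2p_5N_0/2}{(4/3)p_5N_0}=\frac38d^2$. Hence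
$$\|Q-p_5\Pi_a\|\le d\sqrt{p_5N_0}\quad\text{except with probability at most }2N_0e^{-d^2/5}.$$

Distinct entries in one row, or in one column, of $Q$ use distinct $w$. So each row or column sum is a sum of independent indicators with mean at most $p_5N_0$. By Chernoff all these sums are at most $2p_5N_0$, except with probability at most $2N_0e^{-p_5N_0/3}$.

Condition on $\eta$ for which both conclusions hold. We have $\Gamma_a=\sum_v\xi_vM_v$, where $M_v$ is the indicator of $\{(b,c):Q_{bc}=1,\ a+b+c=v\}$. Again $M_v$ has at most one $1$ per row and column, and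
$$\Gamma_a-p_4Q=\sum_{v\in W_4}(\xi_v-p_4)M_v .$$
The matrices $\sum_vM_vM_v^T$ and $\sum_vM_v^TM_v$ are diagonal with entries the row and column sums of $Q$, so now $\varsigma^2\le p_4\cdot2p_5N_0=2pN_0$. Since $pN_0=\lambda(41/30)^d$, $t=d\sqrt{pN_0}$ satisfies $t\le pN_0$, and the exponent has absolute value at least $\frac{d^2/2}{2+1/3}=\frac3{14}d^2\ge\frac15d^2$. Hence $\|\Gamma_a-p_4Q\|\le d\sqrt{pN_0}$, except with probability at most $2N_0e^{-d^2/5}$.

Finally $p_4\cdot d\sqrt{p_5N_0}\le d\sqrt{pN_0}$, as $p_4\le\sqrt{p_4}$. The total failure probability over all $a\in V_1$ is at most $n_1\big(4N_0e^{-d^2/5}+2N_0e^{-p_5N_0/3}\big)\to0$, because $n_1N_0=e^{O(d)}$ and $p_5N_0\ge5^d$. So with probability $1-o(1)$, for all $a\in V_1$,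
$$\|\Gamma_a-p\,\Pi_a\|\le\beta:=2d\sqrt{pN_0}.\tag{7}$$

One cannot apply (7) directly to $S\subset V_2$ and $U\subset V_3$ of size $s$: the main term would be about $ps^2$ with $ps\approx100$, and the error is $\beta s$ with $\beta$ exponentially large in $d$. The bound (7) is useful only for sets of positive density in $X_2$ and $X_3$. We transfer it to $V_2,V_3$ by using that these sets are random and independent of $V_4,V_5$.

**Step 2 (few bad vertices for a given dense set).** The aim is to show that for every dense $Z\subset X_3$, almost every $b\in X_2$ has many neighbors in $Z$. Fix $V_4,V_5$ such that (7) holds for all $a\in V_1$, and fix $a$. Let $Z\subset X_3$ with $|Z|\ge\delta N_3$, and let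
$$\mathrm{Bad}(Z)=\{b\in X_2:\ |N_{\Gamma_a}(b)\cap Z|<p|Z|/4\}.$$
If $b$ has fewer than $|Z|/2$ partners in $Z$ with respect to $\Pi_a$, then $b$ lies in more than $|Z|/2\ge\delta N_3/2$ pairs outside $\Pi_a$. There are at most $\varepsilon_2N_2N_3$ pairs outside $\Pi_a$, so there are at most $2\varepsilon_2N_2/\delta$ such $b$. Let $Y$ be the set of the remaining $b\in\mathrm{Bad}(Z)$. Counting edges between $Y$ and $Z$ with (7) gives
$$\frac{p|Y||Z|}2-\beta\sqrt{|Y||Z|}\le e_{\Gamma_a}(Y,Z)\le\frac{p|Y||Z|}4 .$$
So $|Y||Z|\le16\beta^2/p^2$, and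
$$|Y|\le\frac{16\beta^2}{p^2\delta N_3}=\frac{64d^2N_0}{p\,\delta N_3}.$$
Divided by $N_2$, and with (3), this is at most $6400\,d^2(2d)^{2R}/(\delta\,pN_0)$. It tends to $0$, because $pN_0=\lambda(41/30)^d$ and $(2d)^{2R}=e^{O(\sqrt d\log d)}$. So for $d$ large, $|\mathrm{Bad}(Z)|\le3\varepsilon_2N_2/\delta=\theta N_2$, for all such $a$ and $Z$.

**Step 3 (sampling $V_2$).** The aim is that every $s$-subset of $V_2$ sees almost all of $X_3$. Call an $s$-set $S\subset X_2$ *bad* if $|X_3\setminus N_{\Gamma_a}(S)|\ge\delta N_3$. We count bad sets. Order a bad $S$ as $b_1,\dots,b_s$ in any way, and put $Z_j=X_3\setminus N_{\Gamma_a}(\{b_1,\dots,b_j\})$ for $0\le j\le s$. All of these satisfy $|Z_j|\ge|Z_s|\ge\delta N_3$. Whenever $b_{j+1}\notin\mathrm{Bad}(Z_j)$, we have $|Z_{j+1}|\le(1-p/4)|Z_j|$. If this happened for at least $s/2$ indices, then, as $ps\ge\lambda\varepsilon=100$,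
$$|Z_s|\le N_3(1-p/4)^{s/2}\le N_3e^{-ps/8}\le N_3e^{-12.5}<\delta N_3,$$
a contradiction. So for at least $s/2$ indices $j$ the vertex $b_{j+1}$ lies in $\mathrm{Bad}(Z_j)$, a set of size at most $\theta N_2$ that is determined by the previous choices. The set of these indices can be chosen in at most $2^s$ ways. So there are at most $2^s\theta^{s/2}N_2^s$ such ordered sequences, and at most $2^s\theta^{s/2}N_2^s/s!$ bad sets, since each bad set gives $s!$ sequences. As $V_2$ is independent of $V_4,V_5$, the probability that $V_2$ contains a bad set is at most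
$$\frac{(4\theta)^{s/2}N_2^sp_2^s}{s!}=\frac{(4\theta)^{s/2}n^s}{s!}\le\Big(\frac{\sqrt{4\theta}\,e}{\varepsilon}\Big)^s\le e^{-s}.$$
Here we used $s!\ge(s/e)^s$, $s\ge\varepsilon n$ and $\sqrt{4\theta}\,e/\varepsilon<0.3<e^{-1}$.

**Step 4 (sampling $V_3$).** The aim is $\mathcal P_a$. Suppose $V_2$ contains no bad set and $|V_2|\le1.1n$. If $s$-sets $S\subset V_2$ and $U\subset V_3$ have no $\Gamma_a$-edge between them, then $U$ lies in $X_3\setminus N_{\Gamma_a}(S)$, a set of size at most $\delta N_3$. As $V_3$ is independent of $V_2,V_4,V_5$, the probability that such $S,U$ exist is at most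
$$\binom{|V_2|}{s}\binom{\lfloor\delta N_3\rfloor}{s}p_3^s\le\Big(\frac{2e}\varepsilon\Big)^s\Big(\frac{e\delta}\varepsilon\Big)^s=\Big(\frac{2e^2\delta}{\varepsilon^2}\Big)^s\le e^{-s},$$
since $2e^2\delta/\varepsilon^2<0.15<e^{-1}$. For larger $S,U$ pass to $s$-subsets. The union over the $n_1\le n$ elements $a$ costs $2n_1e^{-s}=o(1)$, and (7) and (4) hold with probability $1-o(1)$. This proves Lemma 1. $\square$

Property (4) and Lemma 1 hold with probability $1-o(1)$, and (5) holds with probability at least $\frac12$. *Fix from now on an outcome satisfying (4), (5) and $\mathcal P_a$ for all $a\in V_1$.* Let $\mathcal A\subset V_1$ be the set of $a$ with $|F_a|\le0.1n$. So $|\mathcal A|\ge0.8n_1$.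

## 6. Long alternating paths by depth-first search

**Lemma 2.** For $a\in\mathcal A$, the graph $\Gamma_a$ restricted to $(V_2\setminus F_a)\cup V_3$ contains a path $y_0^a,\dots,y_{\ell_a}^a$ with $\ell_a\ge n/3$, $y_0^a\in V_2$ and $y_{\ell_a}^a\in V_3$.

**Proof.** Let $Y_2=V_2\setminus F_a$ and $Y_3=V_3$; both have size at least $0.8n$. Run depth-first search, with the set $S$ of finished vertices, the stack $T$ (always a path) and the set $U$ of unvisited vertices. A vertex is finished only when it has no unvisited neighbor, so there are never edges between $S$ and $U$. The set $S$ grows one vertex at a time until it contains everything. So there is a first moment at which $|S\cap Y_i|=s$ for some $i\in\{2,3\}$. For the other index $j$ we then have $|S\cap Y_j|<s$, and by $\mathcal P_a$ also $|U\cap Y_j|<s$. Hence $|T\cap Y_j|\ge0.8n-2s\ge0.5n$. The path $T$ alternates between $Y_2$ and $Y_3$, so it has at least $n-1$ vertices. If both ends are in the same class, delete one end vertex. The resulting path has at least $n-3\ge n/3$ edges and its ends are in different classes; orient it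 from $V_2$ to $V_3$. $\square$

Let $P$ be the set of triples $(a,b,c)$ with $a\in\mathcal A$ and $b\in V_2$, $c\in V_3$ consecutive on the path of $a$. For $(a,b,c)\in P$ we record three facts: $(a,b,c)\in\mathcal H$; the pairs $(a,b),(a,c),(b,c)$ are typical, as $(b,c)\in\Pi_a$; and $(a,b,c)$ is isolated, as $b\notin F_a$.

## 7. The starting graph and the graph that contains the process

Now we string the chains together. Let $\mathcal A=\{a_1,\dots,a_k\}$, and write $u_j=y_0^{a_j}\in V_2$ and $z_j=y_{\ell_{a_j}}^{a_j}\in V_3$ for the ends of the paths. For each $1\le j<k$ take seven new *fresh* vertices $f_1,f_2,g_1,g_2,h_1,h_2,h_3$ (depending on $j$), and the *connector sets*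
$$D_1=\{a_j,z_j,f_1,f_2,h_1\},\qquad D_2=\{f_1,f_2,g_1,g_2,h_2\},\qquad D_3=\{g_1,g_2,a_{j+1},u_{j+1},h_3\}.$$
This is the linear chain of Section 1, leading from the edge $a_jz_j$ to the edge $a_{j+1}u_{j+1}$.

The *soft edges* $e_0,\dots,e_L$ are, in this order,
$$a_1y_0^{a_1},\ \dots,\ a_1y_{\ell_{a_1}}^{a_1},\ f_1f_2,\ g_1g_2,\ a_2y_0^{a_2},\ \dots,\ a_2y_{\ell_{a_2}}^{a_2},\ \dots,\ a_ky_{\ell_{a_k}}^{a_k},$$
where between the edges at $a_j$ and those at $a_{j+1}$ the two edges of the $j$-th connector are inserted. They are distinct. Define $5$-sets $K^1,\dots,K^L$ with $e_{i-1},e_i\subset K^i$: if $e_{i-1}=ay_h^a$ and $e_i=ay_{h+1}^a$, let $K^i=H(a,b,c)$ with $\{b,c\}=\{y_h^a,y_{h+1}^a\}$; the three sets at a connector are $D_1,D_2,D_3$ in this order. So the $K^i$ are exactly the sets $H(a,b,c)$ with $(a,b,c)\in P$ and the connector sets.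

As in the linear chain, a soft edge lies only in its two neighbors:
$$e_i\subset K^j\iff j\in\{i,i+1\}\qquad(1\le j\le L).\tag{8}$$
To check this, let first $e_i=ay_h^a$. It lies in $H(a',b,c)$ with $(a',b,c)\in P$ if and only if $a'=a$ and $y_h^a\in\{b,c\}$, that is, $bc$ is one of the at most two path edges $y_{h-1}^ay_h^a$, $y_h^ay_{h+1}^a$. It lies in the $D_1$ of connector $j$ if and only if $a=a_j$ and $h=\ell_a$. It lies in the $D_3$ of connector $j$ if and only if $a=a_{j+1}$ and $h=0$. It lies in no $D_2$. So the sets containing it are exactly the one before it and the one after it in the sequence. An edge $f_1f_2$ lies only in $D_1,D_2$ of its connector, and $g_1g_2$ only in $D_2,D_3$.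

**Definition.** The *starting graph* $G_0$ consists of $e_0$ and, for every $i$, all pairs inside $K^i$ other than $e_{i-1},e_i$. Its vertices are those of $V_1\cup\dots\cup V_5$ and the fresh ones. Write $G_0^+=G_0\cup\{e_0,\dots,e_L\}$.

Three observations follow at once.

- By (8), $e_1,\dots,e_L\notin G_0$.
- The pairs of type $V_1V_2$ or $V_1V_3$ inside any $K^i$ are soft edges. So in $G_0^+$ all edges of these types are soft.
- A pair of type $V_2V_3$ is in $G_0$ if and only if it is $bc$ for some $(a,b,c)\in P$. No soft edge is of type $V_2V_3$.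

One kind of uninvited edge is allowed. It can happen that $b$ and $c$ are both on the path of $a$, not consecutive, with $(a,b,c)\in\mathcal H$, and that all other pairs of $H(a,b,c)$ appear in time. Then $bc$ gets added. This is harmless, since $bc$ comes after everything it could help with; we include all such edges in the container.

**Definition.** Let $\mathcal C$ be the set of pairs $bc\notin E(G_0)$ with $b\in V_2$, $c\in V_3$, such that for some $a\in V_1$, called a *witness*, $(a,b,c)\in\mathcal H$ and the nine pairs of $H(a,b,c)$ other than $bc$ all lie in $G_0^+$. Let $G^*=G_0^+\cup\mathcal C$.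

Each $V_i$ is independent in $G^*$, and all pairs inside each $K^i$ are edges of $G^*$.

## 8. Rigidity of the $K_4$'s

**Lemma 3.** If $x_i\in V_i$ ($i\in I$, $|I|=4$) form a $K_4$ in $G^*$, and $\sum_{i\in I}n_ir_i=0$ is the relation in (1) for $I$, then $\sum_{i\in I}n_ix_i=0$.

**Proof.**

**Step 1 (inner products inside planned sets).** We want to read off inner products from edges. Let $(a,b,c)\in P$. All entries of the Gram matrix of $(a,b,c)$ are within $\kappa\sqrt d$ of those of $\sigma^2d$ times the identity matrix. The vertex of $H(a,b,c)$ in $V_i$ is $r_{i1}a+r_{i2}b+r_{i3}c$. The coordinates of each $r_i$ have absolute values summing to at most $4$. So for all $x\in V_i$, $y\in V_j$ in $H(a,b,c)$, including $x=y$,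
$$\big|\langle x,y\rangle-(r_i\cdot r_j)\sigma^2d\big|\le16\kappa\sqrt d.\tag{9}$$
Every edge of $G_0^+$ between non-fresh vertices lies in some $H(a,b,c)$ with $(a,b,c)\in P$, because the only pairs of non-fresh vertices inside connector sets are the soft edges $a_jz_j$ and $a_{j+1}u_{j+1}$. Likewise every non-fresh vertex incident with an edge of $G_0^+$ lies in such a set. So (9) holds for these edges and for the norms of these vertices. The ends of pairs in $\mathcal C$ are among these vertices.

**Step 2 (inner products along $\mathcal C$).** We want a similar bound for $bc\in\mathcal C$. Let $a$ be a witness and $v=a+b+c$. Then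
$$2\langle b,c\rangle=|v|^2-|a|^2-|b|^2-|c|^2-2\langle a,b\rangle-2\langle a,c\rangle .$$
Here $ab,ac,av\in G_0^+$, so (9) applies to every term on the right. The main terms cancel ($3-1-1-1=0$), and the errors add up to at most $(4+4)\cdot16\kappa\sqrt d$. Hence $|\langle b,c\rangle|\le64\kappa\sqrt d$, and $r_2\cdot r_3=0$. So all inner products among the $x_i$ of the lemma, norms included, deviate from $(r_i\cdot r_j)\sigma^2d$ by at most $64\kappa\sqrt d$.

**Step 3 (from short to zero).** Put $e=\sum_in_ix_i$. We show that $e$ is short and in the code. As $\sum|n_i|\le7$,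
$$|e|^2=\sum_{i,j}n_in_j\big(\langle x_i,x_j\rangle-(r_i\cdot r_j)\sigma^2d\big)+\sigma^2d\,\Big|\sum_in_ir_i\Big|^2\le49\cdot64\,\kappa\sqrt d\le R.$$
Moreover $Ax_i\equiv\sum_kr_{ik}t_k$ for every $i$, by the choice of the ambient sets. So $Ae\equiv\sum_k\big(\sum_in_ir_{ik}\big)t_k=0$. By (2), $e=0$. $\square$

**Lemma 4.** Let $T\cup\{x\}$ and $T\cup\{x'\}$ be $K_4$'s in $G^*$ with $|T|=3$ and $x\ne x'$. Then $T\cup\{x,x'\}$ is a clique of $G^*$. It is either some $K^i$, or $H(a,b,c)$ with $bc\in\mathcal C$ and $(a,b,c)$ isolated.

**Proof.**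

**Step 1 (no fresh vertex in $T\cup\{x,x'\}$).** We show that the five vertices form a set $H(a,b,c)$, and then use isolation. Each of the two $K_4$'s has at most one vertex in each $V_i$. If $x,x'$ were in the same $V_l$, Lemma 3 for both $K_4$'s (same $I$, coefficient $n_l\ne0$) would give $x=x'$, a contradiction. So $T\cup\{x,x'\}=\{a,b,c,v,w\}$ has one vertex in each $V_i$, in this order. By Lemma 3 it satisfies two relations for different $4$-sets. These span all the relations among the $r_i$, in particular the first two of (1). Hence $v=a+b+c$ and $w=a+2b-c$, that is, $(a,b,c)\in\mathcal H$ and the $5$-set is $H(a,b,c)$. All its pairs except possibly $xx'$ are edges of $G^*$. There are three cases.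

- If $bc\in G_0$, then $(a',b,c)\in P$ for some $a'$. This triple is isolated and $(a,b,c)\in\mathcal H$, so $a'=a$. The $5$-set is some $K^i$, a clique of $G^*$.
- If $bc\in\mathcal C$ with witness $a'$, then $a'b,a'c\in G_0^+$ are soft edges. So $a'\in\mathcal A$ and $b$ is on the path of $a'$, whence $b\notin F_{a'}$, and $(a',b,c)\in\mathcal H$ is isolated. Hence $a=a'$, and $H(a,b,c)$ is a clique of $G^*$.
- If $bc\notin G^*$, then $\{x,x'\}=\{b,c\}$ and the other nine pairs are in $G^*$. They are not of type $V_2V_3$, so they lie in $G_0^+$. Thus $bc\in\mathcal C$ by definition, a contradiction.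

**Step 2 (geometry of the connectors).** To treat fresh vertices we show that a $K_4$ of $G^*$ containing a fresh vertex $f$ lies in one connector set. Every edge of $G^*$ at a fresh vertex lies inside a connector set. Within one connector, $D_1\cap D_2=\{f_1,f_2\}$, $D_2\cap D_3=\{g_1,g_2\}$ and $D_1\cap D_3=\emptyset$, since $a_j\ne a_{j+1}$, $z_j\in V_3$ and $u_{j+1}\in V_2$. Sets of different connectors share no fresh vertex, and each connector set has at most two non-fresh vertices. So any two distinct connector sets share at most two vertices.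

If $f\in\{h_1,h_2,h_3\}$, all neighbors of $f$ lie in the one connector set containing $f$, and the assertion is clear. If $f\in\{f_1,f_2\}$, the $K_4$ lies in $D_1\cup D_2$. A vertex $y\in D_1\setminus D_2=\{a_j,z_j,h_1\}$ is not adjacent to any $z\in D_2\setminus D_1=\{g_1,g_2,h_2\}$, since $z$ is fresh and its neighbors lie in $D_2\cup D_3$, which does not contain $y$. So the $K_4$ lies in $D_1$ or in $D_2$. If $f\in\{g_1,g_2\}$, the $K_4$ lies in $D_2\cup D_3$. A vertex $y\in D_3\setminus D_2=\{a_{j+1},u_{j+1},h_3\}$ is not adjacent to any $z\in D_2\setminus D_3=\{f_1,f_2,h_2\}$, since the neighbors of $z$ lie in $D_1\cup D_2$, which does not contain $y$. So the $K_4$ lies in $D_2$ or in $D_3$.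

**Step 3 (some fresh vertex in $T\cup\{x,x'\}$).** We show that the $5$-set is a connector set. One of the two $K_4$'s contains a fresh vertex, so it lies in a connector set by Step 2. It has at most two non-fresh vertices, hence at least two fresh ones, and so $T$ contains a fresh vertex. Then both $K_4$'s lie in connector sets, and these sets share the three vertices of $T$. By Step 2 they coincide. So $T\cup\{x,x'\}$ is a connector set, i.e. some $K^i$, a clique of $G^*$. $\square$

## 9. One soft edge per step: the proof of Theorem 1

**Step 1 (the process stays inside $G^*$).** If adding a non-edge $xx'$ to $G^*$ completed a $K_5$ on $T\cup\{x,x'\}$, then $T\cup\{x\}$ and $T\cup\{x'\}$ would be $K_4$'s of $G^*$, and Lemma 4 would give $xx'\in G^*$, a contradiction. So no non-edge of $G^*$ completes a $K_5$. Since $G_0\subset G^*$, by induction the process $(G_t)$ from $G_0$ stays inside $G^*$. Also, by Lemma 4, every $K_5$ of $G^*$ is a $K^i$, or an $H(a,b,c)$ with $bc\in\mathcal C$ and $(a,b,c)$ isolated.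

**Step 2 (a soft edge needs a neighboring soft edge).** We claim: if $e_i$ with $i\ge1$ is added at step $t$, i.e. $e_i\in G_t\setminus G_{t-1}$, then $e_{i-1}\in G_{t-1}$, or $i<L$ and $e_{i+1}\in G_{t-1}$.

Adding $e_i$ completes a $K_5$ of $G^*$ whose other edges lie in $G_{t-1}$. If it is some $K^j$, then $j\in\{i,i+1\}$ by (8), and the other soft edge, $e_{i-1}$ of $K^i$ or $e_{i+1}$ of $K^{i+1}$, is in $G_{t-1}$, as claimed.

Otherwise it is $H(a,b,c)$ with $bc\in\mathcal C$ and $(a,b,c)$ isolated; we show that this is impossible. Soft edges are not of type $V_2V_3$, so $e_i\ne bc$ and $bc\in G_{t-1}\setminus G_0$. So $bc$ was added at some step $t'\le t-1$, completing a $K_5$ of $G^*$ that contains $bc$ and whose other edges lie in $G_{t'-1}$. That $K_5$ is not a $K^j$, since otherwise $bc\in G_0$. So it is $H(a',b,c)$ for some $a'$ with $(a',b,c)\in\mathcal H$, and by isolation $a'=a$. Thus $e_i\subset H(a,b,c)$, $e_i\ne bc$, was already present in $G_{t'-1}\subset G_{t-1}$, a contradiction.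

**Step 3 (the clock).** We show that $e_L$ appears exactly at step $L$. First, *$G_t$ contains no $e_i$ with $i>t$.* For $t=0$ this was observed in Section 7. If it holds for $t-1$, and some $e_i$ with $i>t$ were in $G_t$, then it would be added at step $t$, and by Step 2 some $e_{i'}$ with $i'\ge i-1\ge t$ would be in $G_{t-1}$, a contradiction. Second, *$e_i\in G_i$.* This holds for $i=0$. If $e_{i-1}\in G_{i-1}$, then all pairs of $K^i$ other than $e_i$ lie in $G_{i-1}$, so $e_i\in G_i$. Hence $e_L\in G_L\setminus G_{L-1}$, and $\tau_{K_5}(G_0)\ge L$.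

**Step 4 (counting).** It remains to compare $L$ with the number of vertices. By (4) that number is at most $n_1+2.2n+4n+7n_1\le7n$. Also, with $n_1\ge n/(2\cdot10^8)$,
$$L\ge\sum_{a\in\mathcal A}\ell_a\ge0.8\,n_1\cdot\frac n3\ge\frac{n^2}{8\cdot10^8}.$$
An isolated vertex never lies in a completed $K_5$, so adding isolated vertices does not change the process, and $M_{K_5}$ is nondecreasing. Therefore $M_{K_5}(7\cdot30^d)\ge30^{2d}/(8\cdot10^8)$ for all large $d$. Given large $m$, take the largest $d$ with $7\cdot30^d\le m$. Then $30^d\ge m/210$, and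
$$M_{K_5}(m)\ge\frac{m^2}{210^2\cdot8\cdot10^8}\ge10^{-14}m^2,$$
since $210^2\cdot8\cdot10^8=3.528\cdot10^{13}$. This proves Theorem 1. With $M_{K_5}(m)\le\binom m2$ we get $M_{K_5}(m)=\Theta(m^2)$, so $M_{K_5}(n)\ne o(n^2)$. $\blacksquare$

## 10. A universal vertex, and the proof of Theorem 2

The purpose of this section is to pass from $K_r$ to $K_{r+1}$ at the cost of one vertex. Let $r\ge5$, let $G$ be a graph, and let $G'$ be $G$ plus a vertex $u$ adjacent to everything. A non-edge $e$ of $G'$ is a non-edge of $G$.

**Step 1 (from $G$ to $G'$).** If $e$ completes a $K_r$ in $G$, then adding $u$ to it gives a $K_{r+1}$ completed by $e$ in $G'$.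

**Step 2 (from $G'$ to $G$).** Conversely, if $e$ completes a $K_{r+1}$ in $G'$, delete $u$ from it if it contains $u$, and otherwise delete any vertex not in $e$. As $u\notin e$, this gives a $K_r$ completed by $e$ in $G$.

**Step 3 (comparison and iteration).** By Steps 1 and 2 the same edges are added in both processes, step by step: the $K_{r+1}$-process on $G'$ is the $K_r$-process on $G$ together with the universal vertex $u$. Hence $M_{K_{r+1}}(n+1)\ge M_{K_r}(n)$. Iterating from $5$ up to $r$,
$$M_{K_r}(n)\ge M_{K_5}(n-r+5)\ge(10^{-14}-o(1))\,n^2$$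
for each fixed $r\ge5$, where now $o(1)$ refers to $n\to\infty$ and the first inequality holds for all $n\ge r$. The upper bound $M_{K_r}(n)\le\binom n2$ is trivial, so $M_{K_r}(n)=\Theta(n^2)$. $\blacksquare$
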